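\title{Erd\H{o}s's conjecture on $\sum f(n)/n$: counterexamples for square moduli and a proof for non-squares}

\begin{abstract}
Let $f$ be a function of period $q$ that equals $\pm1$ off the multiples of $q$ and $0$ on them. Erd\H{o}s conjectured that $\sum_{n\ge1} f(n)/n\neq0$ whenever the series converges. We show that the conjecture is false for infinitely many $q$, all of them odd squares, and true for every $q$ that is not a perfect square. The counterexamples are assembled from Legendre symbols, which turns the problem into a question about signed sums of values of Euler's function. The nonvanishing follows from Baker's theorem and a parity obstruction in the distribution relations of the digamma function.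
\end{abstract}

\section{Introduction}

Let $q\ge2$ be an integer, let $f$ be a rational-valued function of period $q$ on the integers, and put
\[
L(1,f)=\sum_{n=1}^\infty\frac{f(n)}{n}.
\]
If $S=\sum_{a=1}^qf(a)$, the terms with $kq<n\le(k+1)q$ add up to $S/(kq)+O(k^{-2})$, so the series converges if and only if $S=0$. We call $f$ a \emph{sign function modulo $q$} if
\[
f(n)=\pm1\ \ (q\nmid n),\qquad f(n)=0\ \ (q\mid n),\qquad \sum_{a=1}^qf(a)=0 .
\]
Erd\H{o}s's conjecture, which we take from \cite{TN}, asserts:
\begin{quote}
\emph{$L(1,f)\ne0$ for every $q\ge2$ and every sign function $f$ modulo $q$.}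
\end{quote}
For even $q$ there is nothing to prove, since a sum of $q-1$ terms $\pm1$ is odd and no sign function exists. For an odd prime $q$ the Legendre symbol modulo $q$ is a sign function, and the assertion is then a case of the nonvanishing $L(1,\chi)\ne0$; the conjecture asks whether multiplicativity can be discarded altogether.

The smallest cases support it. Replacing $f$ by $-f$, assume $f(1)=1$. For $q=3$ the series is $(1-\frac12)+(\frac14-\frac15)+\cdots>0$. For $q=5$ the sign patterns are $++--$, $+-+-$ and $+--+$, and in each of them every block of four terms is positive; for the last pattern this is the inequality $\frac1{x+1}-\frac1{x+2}>\frac1{x+3}-\frac1{x+4}$. For prime $q$ we shall see that no nonzero rational-valued $f$ with $f(q)=0$ has $L(1,f)=0$ (see the end of Section~\ref{sec:psi}). Murty and Saradha proved the conjecture for $q\equiv3\pmod4$, and Chatterjee and Murty showed that it holds for at least $82$ percent of the $q\equiv1\pmod4$. One would guess that it holds in the remaining case as well. It does not.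

\begin{theorem}\label{thm:counter}
There are infinitely many odd perfect squares $q>1$ (so $q\equiv1\pmod4$) that admit a sign function $f$ modulo $q$ with $L(1,f)=0$.
\end{theorem}

That the moduli are squares is forced, and the obstruction sees only the parity of the values of $f$. Call a $q$-periodic function $f:\mathbb Z\to\mathbb Z$ \emph{odd-valued modulo $q$} if $f(n)$ is odd for $q\nmid n$, $f(n)=0$ for $q\mid n$, and $\sum_{a=1}^qf(a)=0$. Call $q\ge2$ \emph{exceptional} if some sign function modulo $q$ has $L(1,f)=0$. Let $\varphi$ be Euler's function.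

\begin{theorem}\label{thm:struct}
Let $q>1$ be odd.
\begin{itemize}
\item[(a)] If $q$ is not a perfect square, then $L(1,f)\neq0$ for every odd-valued function $f$ modulo $q$. In particular, Erd\H{o}s's conjecture holds for all non-square $q$.
\item[(b)] If $q$ is a perfect square, there is an odd-valued function $f$ modulo $q$ with $L(1,f)=0$.
\item[(c)] Every exceptional modulus $q$ is an odd square with $2\varphi(q)\le q-1$.
\end{itemize}
\end{theorem}

Thus there are infinitely many exceptional moduli, and at most $\sqrt x$ of them are at most $x$. Since no square is $3$ modulo $4$, part (a) includes the case $q\equiv3\pmod4$. Part (c) explains why small cases mislead: an odd $q$ with at most two prime factors has $\varphi(q)/q\ge\frac23\cdot\frac45>\frac12$, so an exceptional $q$ is a square divisible by three odd primes, and $q\ge105^2$. We do not determine which odd squares with $2\varphi(q)\le q-1$ are exceptional.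

The two halves of the paper are independent. Sections \ref{sec:legendre}--\ref{sec:cover} construct vanishing series (Theorem~\ref{thm:struct}(b) and Theorem~\ref{thm:counter}), using quadratic reciprocity and the Siegel--Walfisz theorem. Sections \ref{sec:psi}--\ref{sec:size} prove parts (a) and (c) of Theorem~\ref{thm:struct}, using Baker's theorem and $L(1,\chi)\ne0$.

\medskip
\noindent\textbf{Conventions.} The letters $p,r,\ell$ denote primes, and $v_p(n)$ is the exponent of $p$ in $n$. A \emph{signed sum} of a finite family $W$ of numbers (repetitions allowed) is a sum $\sum_{w\in W}\varepsilon_ww$ with all $\varepsilon_w\in\{1,-1\}$. If $g$ is a periodic complex function whose sum over a period is $0$, its partial sums are bounded, so by partial summation $L(s,g)=\sum_ng(n)n^{-s}$ converges locally uniformly for real $s>0$; hence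
\begin{equation}\label{eq:cont}
L(s,g)\to L(1,g)\qquad(s\to1^+).
\end{equation}

\section{Functions built from Legendre symbols}\label{sec:legendre}

Let $q>1$ be odd. For an odd prime $r$ let $\chi_r(n)=\bigl(\frac nr\bigr)$ be the Legendre symbol: the completely multiplicative function of period $r$ that is $0$ on multiples of $r$, $1$ on nonzero squares modulo $r$, and $-1$ on nonsquares.

The integers $n$ with $\gcd(n,q)=e$ are the $n=ek$ with $k$ coprime to $t=q/e$, and $n$ modulo $q$ determines $k$ modulo $t$. So a function modulo $q$ that vanishes on the multiples of $q$ is a collection of functions on the groups $(\mathbb Z/t)^*$, one for each divisor $t>1$ of $q$. We place on each group a multiple of a Legendre symbol $\chi_r$ with $r\mid t$. The symbol takes only the values $\pm1$ there, and the contribution to $L(1,f)$ is a rational multiple of $L(1,\chi_r)$. Vanishing then becomes a question about integers. Put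
\[
w_r(t)=t\prod_{\ell\mid t}\Bigl(1-\frac{\chi_r(\ell)}{\ell}\Bigr).
\]
Directly from the definition,
\begin{equation}\label{eq:w}
\begin{gathered}
w_r(tt')=w_r(t)w_r(t')\ \text{ if }\gcd(t,t')=1,\qquad w_r(r^i)=r^i,\\
w_r(s)=\varphi(s)\ \text{ if }\chi_r(\ell)=1\text{ for all }\ell\mid s .
\end{gathered}
\end{equation}

\begin{lemma}\label{lem:reduce}
For each divisor $t>1$ of $q$ choose a prime $r(t)\mid t$ and a rational number $F(t)$. Define $f(n)=0$ for $q\mid n$, and for $q\nmid n$ put
\[
f(n)=F(t)\,\chi_{r(t)}(n/e),\qquad e=\gcd(n,q),\quad t=q/e .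
\]
Then $f$ has period $q$, $f(n)=\pm F(t)$ for $q\nmid n$, $\sum_{a=1}^qf(a)=0$, and
\begin{equation}\label{eq:master}
L(1,f)=\frac1q\sum_{r\mid q}L(1,\chi_r)\sum_{t:\ r(t)=r}F(t)\,w_r(t).
\end{equation}
\end{lemma}

\begin{proof}
The residue of $n$ modulo $q$ determines $e$ and $n/e$ modulo $t$, hence $n/e$ modulo $r(t)$; so $f$ has period $q$. Since $n/e$ is coprime to $t$, it is coprime to $r(t)$, and $f(n)=\pm F(t)$. Fix $t$ and write $r=r(t)$, $e=q/t$. Reduction $(\mathbb Z/t)^*\to(\mathbb Z/r)^*$ is surjective, so $\chi_r$ is a nontrivial character of $(\mathbb Z/t)^*$ and $\sum_{k\in(\mathbb Z/t)^*}\chi_r(k)=0$. Thus $f$ sums to zero over the residues $a$ with $\gcd(a,q)=e$, and hence over all residues. For $s>1$ the Euler product gives $\sum_{\gcd(k,t)=1}\chi_r(k)k^{-s}=L(s,\chi_r)\prod_{\ell\mid t}(1-\chi_r(\ell)\ell^{-s})$, and by \eqref{eq:cont} this persists at $s=1$. Therefore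
\[
\sum_{\gcd(n,q)=e}\frac{f(n)}n=\frac{F(t)}{e}\sum_{\gcd(k,t)=1}\frac{\chi_r(k)}k=\frac{F(t)}{q}\,w_r(t)\,L(1,\chi_r),
\]
and \eqref{eq:master} follows by adding these finitely many convergent series.
\end{proof}

A set of divisors $t>1$ of $q$ is a \emph{null block} if $r(t)$ has the same value $r$ on all of them and the sum of $F(t)w_r(t)$ over the set is $0$. By \eqref{eq:master}, if the divisors $t>1$ of $q$ are partitioned into null blocks, then $L(1,f)=0$.

\begin{example}\label{ex:nine}
Let $q=9$. The divisors $3$ and $9$ have $r=3$ and weights $w_3(3)=3$, $w_3(9)=9$. Signs do not work, since $\pm3\pm9\neq0$, but $F(3)=3$, $F(9)=-1$ make $\{3,9\}$ a null block. The values $f(1),\dots,f(9)$ are $-1,1,3,-1,1,-3,-1,1,0$, and indeed $L(1,f)=-L(1,\chi_3)+\sum_k3\chi_3(k)/(3k)=0$.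
\end{example}

The same pairing of an odd power with the next even power works for every odd square.

\begin{proof}[Proof of Theorem~\ref{thm:struct}(b)]
For a divisor $t>1$ of the odd square $q$ let $r(t)=p$ be the largest prime factor of $t$, and put $F(t)=p$ if $v_p(t)$ is odd and $F(t)=-1$ if $v_p(t)$ is even. By Lemma~\ref{lem:reduce}, $f$ is odd-valued modulo $q$. Since $v_p(q)$ is even, the divisors with $r(t)=p$ split into pairs $\{up^{2h-1},up^{2h}\}$, where $u\mid q$ has only prime factors less than $p$ and $1\le h\le v_p(q)/2$. By \eqref{eq:w} such a pair contributes $w_p(u)\,(p\cdot p^{2h-1}-p^{2h})=0$, so it is a null block.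
\end{proof}

To obtain a sign function we must get rid of the value $F(t)=p$. The idea is to enlarge the modulus by auxiliary primes $\ell$ with $\chi_p(\ell)=1$. A divisor $p^i$ is then replaced by the family $p^is$, with $s$ composed of auxiliary primes, whose weights are $p^i\varphi(s)$, and the coefficients $p$ and $-1$ are simulated by signed sums of the numbers $\varphi(s)$.

\begin{example}\label{ex:59}
Let $p=59$. Modulo $59$ we have $3\equiv11^2$, $5\equiv8^2$, $7\equiv19^2$, so $w_{59}(s)=\varphi(s)$ for $s\mid105$. Consider two rows of signs: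
\[
\begin{array}{c|cccccccc|c}
s&1&3&5&7&15&21&35&105&\text{signed sum}\\\hline
\varphi(s)&1&2&4&6&8&12&24&48&\\
\varepsilon(s)&-&-&+&+&-&-&+&+&59\\
\varepsilon'(s)&-&+&-&+&+&+&+&-&-1
\end{array}
\]
Take $q=59^2\cdot105$, and put $r(t)=59$, $F(59s)=\varepsilon(s)$, $F(59^2s)=\varepsilon'(s)$ for the sixteen divisors $t$ divisible by $59$. They form a null block, $59\cdot59+59^2\cdot(-1)=0$, and only signs were used. The seven divisors $t>1$ of $105$ are left over, and by Theorem~\ref{thm:struct}(a) they cannot be completed to a counterexample, since this $q$ is not a square.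
\end{example}

The example shows the mechanism and the difficulty: the auxiliary primes generate divisors of their own, and these need auxiliary primes in turn.

\section{A cycle of three families of primes}\label{sec:cycle}

We close the chain of auxiliary primes into a cycle. Let the primes of $q$ be split into families, and say that a family $Y$ \emph{helps} a family $X$ if $\chi_r(\ell)=1$ for all $r\in X$, $\ell\in Y$. As in Example~\ref{ex:59}, the divisors built from $X$ alone are canceled together with those built from $X$ and $Y$. With two families $A,B$ the divisors involving both would be needed twice, once for $A$ and once for $B$. With three families, in which $B$ helps $A$, $C$ helps $B$ and $A$ helps $C$, each mixed type $AB$, $BC$, $CA$ is needed once.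

A cycle creates two problems. First, the families are chosen one after the other, by congruences modulo the earlier primes, yet the first family $A$ must help the last family $C$; quadratic reciprocity turns this into a congruence for the primes of $C$. Second, the totients attached to $A$ must simulate primes of $C$, whose size is unknown when $A$ is chosen. So we need a family of primes whose totients reach arbitrarily large targets once the exponents are large, the exponents being chosen last. For a finite set $P$ of primes and an exponent $K$ write $q_P=\prod_{\ell\in P}\ell^K$.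

\begin{proposition}\label{prop:cover}
Let $m$ be a positive multiple of $4$ and let $a$ be an integer coprime to $m$ with $a\equiv3\pmod4$ and $a\not\equiv1\pmod p$ for every odd prime $p\mid m$. Let $x_0>0$. There is a finite nonempty set $P$ of primes $\ell>x_0$, $\ell\equiv a\pmod m$, with the following property. For every $N$ there is $K_0$ such that for all even $K\ge K_0$, every even integer in $[-N,N]$ is a signed sum of the integers $\varphi(s)/2$, where $s$ runs over the divisors $s>1$ of $q_P$.
\end{proposition}

The proof occupies Section~\ref{sec:cover}. The conditions on $a$ cannot be dropped. If $a\equiv1\pmod p$ for an odd prime $p\mid m$, all the integers $\varphi(s)/2$ are divisible by $p$ and $2$ is not a signed sum. If $a\equiv1\pmod4$, they are all even, so all signed sums are congruent modulo $4$ and $0$, $2$ cannot both occur. This is why the residue $4$, a square different from $1$, appears below.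

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
\emph{The families.} Apply Proposition~\ref{prop:cover} three times with $x_0=3$, choosing $a$ by the Chinese remainder theorem:
\begin{itemize}
\item $A$: $m=4$, $a=3$;
\item $B$: $m=4\prod_{r\in A}r$, with $a\equiv3\pmod 4$ and $a\equiv4\pmod r$ for $r\in A$;
\item $C$: $m=4\prod_{r\in A\cup B}r$, with $a\equiv3\pmod4$, $a\equiv-1\pmod r$ for $r\in A$, and $a\equiv4\pmod r$ for $r\in B$.
\end{itemize}
The primes of $A\cup B$ exceed $3$, so neither $4$ nor $-1$ is congruent to $0$ or $1$ modulo them, and the hypotheses on $a$ hold. A prime congruent to $a$ modulo $m$ does not divide $m$, so $A,B,C$ are pairwise disjoint. All their primes are $3$ modulo $4$.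

For $r\in A$, $\ell\in B$ and for $r\in B$, $\ell\in C$ we have $\chi_r(\ell)=\bigl(\frac4r\bigr)=1$. Let $r\in C$ and $\ell\in A$. For distinct primes that are both $3$ modulo $4$, quadratic reciprocity reads $\bigl(\frac\ell r\bigr)=-\bigl(\frac r\ell\bigr)$, and $\bigl(\frac{-1}\ell\bigr)=-1$. Since $r\equiv-1\pmod\ell$, we get $\chi_r(\ell)=-\bigl(\frac{-1}{\ell}\bigr)=1$. By \eqref{eq:w}, for each pair $(X,Y)\in\{(A,B),(B,C),(C,A)\}$,
\begin{equation}\label{eq:help}
w_r(s)=\varphi(s)\qquad\text{for }r\in X\text{ and }s\text{ composed of primes of }Y .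
\end{equation}

\emph{The modulus and the signs.} Let $N=\max(A\cup B\cup C)$, and let $K$ be any even integer large enough that the conclusion of Proposition~\ref{prop:cover} holds with this $N$ for each of $A,B,C$. Put $q=q_Aq_Bq_C$, an odd square. Let $Y\in\{A,B,C\}$ and let $r\mid q$. Since $r\equiv3\pmod4$, the integer $(r+1)/2$ is even, and it is at most $N$. So there are signs $\varepsilon_Y^0(s)$ and $\varepsilon_Y^r(s)$ on the divisors $s>1$ of $q_Y$ with
\begin{equation}\label{eq:signs1}
\sum_{1<s\mid q_Y}\varepsilon^0_Y(s)\varphi(s)=0,\qquad\sum_{1<s\mid q_Y}\varepsilon^r_Y(s)\varphi(s)=r+1 .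
\end{equation}
Setting $\varepsilon_Y^0(1)=\varepsilon_Y^r(1)=-1$, we obtain the two coefficients to be simulated:
\begin{equation}\label{eq:signs2}
\sum_{s\mid q_Y}\varepsilon^0_Y(s)\varphi(s)=-1,\qquad\sum_{s\mid q_Y}\varepsilon^r_Y(s)\varphi(s)=r .
\end{equation}

\emph{The function.} Write a divisor $t>1$ of $q$ as $t=t_At_Bt_C$ with $t_A\mid q_A$, $t_B\mid q_B$, $t_C\mid q_C$, and sort it by the families in which its component exceeds $1$:
\begin{center}
\begin{tabular}{c|cccc}
families present & $A$ or $AB$ & $B$ or $BC$ & $C$ or $CA$ & $ABC$\\\hline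
type & I$(A,B)$ & I$(B,C)$ & I$(C,A)$ & II
\end{tabular}
\end{center}
Each of the seven nonempty subsets of $\{A,B,C\}$ occurs once. The divisors of type I$(X,Y)$ are the $t=t_Xt_Y$ with $t_X>1$ and $t_Y\mid q_Y$ arbitrary. For these let $r(t)=r$ be the least prime factor of $t_X$, and put
\[
F(t)=\varepsilon_Y^r(t_Y)\ \text{ if }v_r(t)\text{ is odd},\qquad F(t)=\varepsilon_Y^0(t_Y)\ \text{ if }v_r(t)\text{ is even}.
\]
For $t$ of type II let $r(t)$ be the least prime factor of $t_A$ and put $F(t)=\varepsilon^0_B(t_B)$. All $F(t)$ are $\pm1$, so the function $f$ of Lemma~\ref{lem:reduce} is a sign function modulo $q$.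

\emph{Null blocks of type I$(X,Y)$.} Fix $r\in X$, a divisor $u$ of $q_X$ all of whose prime factors exceed $r$, and $h$ with $1\le h\le K/2$. On the divisors $t=r^ius$ with $i\in\{2h-1,2h\}$ and $s\mid q_Y$ we have $r(t)=r$, and $w_r(t)=r^iw_r(u)\varphi(s)$ by \eqref{eq:w} and \eqref{eq:help}. By \eqref{eq:signs2} their contribution is
\[
w_r(u)\Bigl(r^{2h-1}\sum_{s\mid q_Y}\varepsilon_Y^r(s)\varphi(s)+r^{2h}\sum_{s\mid q_Y}\varepsilon^0_Y(s)\varphi(s)\Bigr)=w_r(u)\bigl(r^{2h-1}\cdot r-r^{2h}\bigr)=0 .
\]
Since $K$ is even, the exponents $1,\dots,K$ split into the pairs $\{2h-1,2h\}$, so these blocks partition the divisors of type I$(X,Y)$.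

\emph{Null blocks of type II.} Fix $t_A>1$ and $t_C>1$ and let $t_B=s$ run over the divisors $s>1$ of $q_B$. Then $r=r(t)\in A$ is constant, and by \eqref{eq:help} and \eqref{eq:signs1} the contribution is $w_r(t_A)w_r(t_C)\sum_{1<s\mid q_B}\varepsilon_B^0(s)\varphi(s)=0$.

Hence $L(1,f)=0$. Every sufficiently large even $K$ is allowed, and different $K$ give different $q$.
\end{proof}

\section{Signed sums of totients}\label{sec:cover}

We prove Proposition~\ref{prop:cover}. All signed sums of a family $W$ of integers have the parity of the total $\sum W$. For real $M\ge0$ we say that $W$ \emph{covers up to $M$} if every integer $x\equiv\sum W\pmod2$ with $|x|\le M$ is a signed sum of $W$.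

\begin{lemma}\label{lem:growth}
If $W$ covers up to $M$ and $w$ is an integer with $0<w\le M$, then $W\cup\{w\}$ covers up to $M+w$.
\end{lemma}

\begin{proof}
Let $x\equiv\sum W+w\pmod2$ and $|x|\le M+w$. Signed sums are symmetric about $0$, so we may assume $x\ge0$. Then $x-w\equiv\sum W\pmod2$ and $-M\le-w\le x-w\le M$. So $x-w$ is a signed sum of $W$, and $x=(x-w)+w$.
\end{proof}

For instance, the halves of the totients in Example~\ref{ex:59} are $1,2,3,4,6,12,24$. The \emph{core} $\{1,2\}$ covers up to $3$, and each further number is at most the range reached so far ($3,6,10,16,28$), so the family covers up to $52$. The general proof has the same two parts. We need a core to start from, which is not obvious because all our weights are large. We also need each remaining weight to be dominated by smaller ones. The second requirement demands many primes: if $0$ is a signed sum, then the largest totient $\varphi(q_P)$ is at most the sum $q_P-1-\varphi(q_P)$ of the others, so $\prod_{\ell\in P}(1-1/\ell)<\frac12$.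

\subsection*{The primes}
Let $\pi(x;D,\rho)$ count the primes $\ell\le x$ with $\ell\equiv\rho\pmod D$, and let $\operatorname{li}(x)=\int_2^x dy/\log y\sim x/\log x$. The Siegel--Walfisz theorem states that for every $\alpha>0$ there is $c_\alpha>0$ with
\begin{equation}\label{eq:SW}
\pi(x;D,\rho)=\frac{\operatorname{li}(x)}{\varphi(D)}+O_\alpha\bigl(xe^{-c_\alpha\sqrt{\log x}}\bigr)
\end{equation}
uniformly for $D\le(\log x)^\alpha$ and $\gcd(\rho,D)=1$. For the fixed modulus $m$ it gives $\pi(x;m,a)\sim x/(\varphi(m)\log x)$. Hence there is $x_1\ge\max(x_0,100)$ such that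
\begin{equation}\label{eq:dense}
\text{every interval }(y,1.1y]\text{ with }y\ge x_1\text{ contains a prime }\ell\equiv a\pmod m .
\end{equation}
Let $\ell_1<\ell_2<\cdots$ be all primes $\ell\equiv a\pmod m$ exceeding $x_1$. Then $\ell_{i+1}\le1.1\,\ell_i$. Below, $c$ and $C$ denote positive constants that depend only on $m,a,x_1$ and may change from line to line. For large $X$ the interval $(X,2X]$ contains at least $cX/\log X$ of the $\ell_i$; summing over $X=2^k$ gives $\sum1/\ell_i=\infty$. Fix $\beta$, then $b$, with
\[
\sum_{i=2}^\beta\frac1{\ell_i}\ge1,\qquad \ell_1^{\,b}\ge4\ell_\beta,\qquad\text{and put}\quad Q_0=\prod_{i\le\beta}\ell_i^{\,b}.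
\]

\subsection*{Large totients are dominated by slightly smaller ones}

\begin{lemma}\label{lem:dom}
Let $n$ satisfy $\ell_n\ge\ell_\beta^{\,b}$, let $P=\{\ell_1,\dots,\ell_n\}$ and $K\ge1$. For every divisor $s$ of $q_P$ with $s\nmid Q_0$ there are distinct divisors $s'$ of $q_P$ with
\[
\varphi(s)/\ell_\beta\le\varphi(s')<\varphi(s)\ \text{ for each }s',\qquad\sum_{s'}\varphi(s')\ge\varphi(s).
\]
\end{lemma}

\begin{proof}
Write $s=\prod_{i\le n}\ell_i^{a_i}$ with $0\le a_i\le K$, and let $k^*$ be the largest index with $a_{k^*}\ge1$. The cheapest way to lower $\varphi(s)$ slightly is to trade a prime factor for a neighboring smaller prime. Call $(j,k)$ a \emph{good pair} if $j<k\le j+2$, $a_j\le K-1$ and $a_k\ge1$. Then $s'=s\ell_j/\ell_k$ divides $q_P$. Multiplying by $\ell_j$ multiplies the totient by $\ell_j$ or $\ell_j-1$ (as $a_j\ge1$ or $a_j=0$), and dividing by $\ell_k$ divides it by $\ell_k$ or $\ell_k-1$ (as $a_k\ge2$ or $a_k=1$). Since $\ell_j+2\le\ell_k\le1.21\,\ell_j$ and $\ell_j>100$,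
\[
\frac12<\frac{\ell_j-1}{1.21\,\ell_j}\le\frac{\varphi(s')}{\varphi(s)}\le\frac{\ell_j}{\ell_k-1}<1 .
\]
Different good pairs give different $s'$. If there are two good pairs, the two numbers $s'$ have the required properties.

Suppose that there is at most one good pair. Let $j<k^*$ have $a_j\le K-1$, and let $i>j$ be minimal with $a_i\ge1$. If $i\ge j+2$, then $a_{i-1}=0$, and $a_{i-2}\le K-1$ (it is $a_j$ or $0$), so $(i-1,i)$ and $(i-2,i)$ are both good, which is excluded. Hence $i=j+1$ and $(j,j+1)$ is good. Different $j$ give different good pairs, so there is at most one such $j$. Consequently $s$ is divisible by all $\ell_i$ with $i\le k^*$, with at most one exception.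

\emph{Case $k^*\ge\beta$.} Take $s'=s/\ell_i$ for all $i\le\beta$ with $\ell_i\mid s$. Then $\varphi(s)>\varphi(s')\ge\varphi(s)/\ell_i\ge\varphi(s)/\ell_\beta$. At most one index $i\le\beta$ is missing, and the worst loss is $i=1$, so $\sum\varphi(s')\ge\varphi(s)\sum_{i=2}^\beta1/\ell_i\ge\varphi(s)$.

\emph{Case $k^*<\beta$.} Now $s$ has few prime factors, and we trade a prime power for a new prime. Since $s\nmid Q_0$, some $j\le k^*$ has $a_j\ge b+1$. Put $y=\ell_j^{\,b}$, so that $4\ell_\beta\le y\le\ell_\beta^{\,b}\le\ell_n$. Since $y/1.3>\ell_\beta>x_1$, by \eqref{eq:dense} each of the disjoint intervals $(y/1.3,\,1.1y/1.3]$ and $(1.1y/1.3,\,1.21y/1.3]$ contains a prime $\ell\equiv a\pmod m$, and $\ell_\beta<\ell<y\le\ell_n$. So $\ell\in P$ and $\ell\nmid s$, and $s'=s\ell/\ell_j^{\,b}$ divides $q_P$. As $a_j-b\ge1$, we have $\varphi(s')=\varphi(s)(\ell-1)/y$, and $\frac12<\frac1{1.3}-\frac1y<(\ell-1)/y<1$ because $y>400$. The two choices of $\ell$ give the two required numbers $s'$.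
\end{proof}

\subsection*{The core}
The core consists of weights $(\ell-1)/2=\varphi(\ell)/2$ of primes. Its range may be much smaller than the sum of its weights, so the dominating divisors $s'$ of Lemma~\ref{lem:dom} are useful only if they lie outside the core. They are smaller than $s$ by a factor at most $\ell_\beta$; therefore we want the range to exceed $\ell_\beta$ times the largest element of the core.

\begin{lemma}\label{lem:core}
There are a finite set $S_0\subset\{\ell_1,\ell_2,\dots\}$ and a number $M_0\ge\max(Q_0,\ \ell_\beta\max S_0)$ such that the family $(\ell-1)/2$, $\ell\in S_0$, covers up to $M_0$.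
\end{lemma}

\begin{proof}
Let $X$ be large. We take $S_0=S_1\cup S_2\cup S_3$, where $S_1$ produces a long arithmetic progression with small step $2\delta$, $S_2$ fills in the even residues modulo $2\delta$, and $S_3$ extends the range.

\emph{The set $S_1$.} Group the $\ell_i$ in $(X,2X]$ into disjoint pairs of consecutive terms. This gives $H\ge cX/\log X$ pairs whose gaps add up to at most $X$. Fewer than $H/2$ gaps exceed $2X/H$, so at least $H/2$ pairs have gap at most $2X/H\le C\log X$. Gaps are even. By the pigeonhole principle there is an integer $\delta$ with $1\le\delta\le C\log X$ such that at least $cX/\log^2X$ pairs have gap exactly $2\delta$. Discarding one if necessary, keep an even number $J\ge cX/\log^2X$ of them, and let $S_1$ be the set of their primes. The two weights in a pair differ by $\delta$; with opposite signs, the pair contributes $\delta$ or $-\delta$ at will. So the signed sums include $(J-2k)\delta$ for $0\le k\le J$, which, $J$ being even, are all the multiples of $2\delta$ in $[-J\delta,J\delta]$.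

\emph{The set $S_2$.} We want primes whose weights are invertible modulo $2\delta$. We have no control over $\delta$ except its size, and this is where uniformity in the modulus is needed. Write $D=4\delta m=D_1D_2$, where $D_1$ is composed of primes dividing $m$ and $\gcd(D_2,m)=1$; then $m\mid D_1$ and $D_2$ is odd. Choose $\rho$ with $\rho\equiv a\pmod{D_1}$ and $\rho\equiv-1\pmod{D_2}$. Then $\gcd(\rho,D)=1$, $\rho\equiv a\pmod m$ and $\rho\equiv3\pmod4$. For an odd prime $p\mid\delta$ we have $\rho\not\equiv1\pmod p$: by hypothesis on $a$ if $p\mid m$, and because $\rho\equiv-1\pmod p$ otherwise. Hence $u=(\rho-1)/2$ is odd and coprime to $2\delta$. For large $X$ we have $D\le C\log X\le(\log\sqrt X)^2$, so \eqref{eq:SW} with $\alpha=2$, $x=\sqrt X$ applies. Its main term is at least $c\sqrt X/\log^2X$ and its error term is $o(\sqrt X/\log^2X)$, so $\pi(\sqrt X;D,\rho)\ge2\delta+x_1$ for large $X$. Let $S_2$ consist of $2\delta$ primes $\ell\equiv\rho\pmod D$ in $(x_1,\sqrt X]$; they are among the $\ell_i$. Since $4\delta\mid D$, each weight satisfies $(\ell-1)/2\equiv u\pmod{2\delta}$.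 A signed sum with $g$ minus signs is congruent to $u(2\delta-2g)\equiv-2gu\pmod{2\delta}$, and for $0\le g<\delta$ this runs over all even residues modulo $2\delta$. All signed sums for $S_2$ are at most $2\delta\cdot\sqrt X/2=\delta\sqrt X$ in absolute value.

Let $x$ be even with $|x|\le M_1:=J\delta-\delta\sqrt X$. Choose a signed sum $E$ for $S_2$ with $E\equiv x\pmod{2\delta}$. Then $x-E$ is a multiple of $2\delta$ with $|x-E|\le J\delta$, hence a signed sum for $S_1$. The weights for $S_1\cup S_2$ are $2J+2\delta$ odd integers, so their total is even, and they cover up to $M_1$. For large $X$ we have $M_1\ge J-\sqrt X\ge Y:=X/\log^3X$.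

\emph{The set $S_3$.} The bound $M_1\ge Y$ does not exceed $\max S_1$, so we extend the range. Let $S_3$ consist of all $\ell_i\le Y$ not in $S_2$; they are not in $S_1$ since $Y<X$. Each weight is at most $Y\le M_1$, so by repeated use of Lemma~\ref{lem:growth} the weights for $S_0$ cover up to $M_0=M_1+\sum_{\ell\in S_3}(\ell-1)/2$. Since $Y/2>\sqrt X$, all $\ell_i\in(Y/2,Y]$ lie in $S_3$; there are at least $cY/\log Y$ of them, each of weight at least $Y/5$. So $M_0\ge cY^2/\log Y\ge X^{3/2}$, while $\max S_0\le2X$. For large $X$ this gives $M_0\ge Q_0$ and $M_0\ge2X\ell_\beta\ge\ell_\beta\max S_0$.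
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cover}]
Choose $n$ with $\ell_n\ge\max S_0$ and $\ell_n\ge\ell_\beta^{\,b}$, and let $P=\{\ell_1,\dots,\ell_n\}\supset S_0$. This set depends neither on $N$ nor on $K$. Let $K\ge2$ be even, put $w(s)=\varphi(s)/2$, and list the divisors $s>1$ of $q_P$ that are not in $S_0$ as $s_1,s_2,\dots$ with $w(s_1)\le w(s_2)\le\cdots$. We claim that
\begin{equation}\label{eq:chain}
w(s_i)\le M_0+\sum_{j<i}w(s_j)\qquad\text{for all }i .
\end{equation}
If $w(s_i)\le M_0$ this is clear. Otherwise $s_i>w(s_i)>Q_0$, so $s_i\nmid Q_0$ and Lemma~\ref{lem:dom} provides divisors $s'$. They satisfy $w(s')\ge w(s_i)/\ell_\beta>M_0/\ell_\beta\ge\max S_0$, so $s'\neq1$ and $s'\notin S_0$; and $w(s')<w(s_i)$, so each $s'$ is an $s_j$ with $j<i$. Their weights add up to at least $w(s_i)$, which proves \eqref{eq:chain}.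

Starting from the core and adding $w(s_1),w(s_2),\dots$ one at a time, Lemma~\ref{lem:growth} applies at each step by \eqref{eq:chain}. So the family of all $w(s)$, $1<s\mid q_P$, covers up to $M=M_0+\sum_iw(s_i)$. Since $K\ge2$, the divisor $\ell_1^K$ is one of the $s_i$, so $M\ge w(\ell_1^K)\ge N$ once $K$ is large. Finally, $\sum_{s\mid q_P}\varphi(s)=q_P$ gives the total $(q_P-1)/2$. As $K$ is even, $q_P$ is an odd square, so $q_P\equiv1\pmod8$ and the total is even.
\end{proof}

\section{Digamma values and Galois invariance}\label{sec:psi}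

From now on $q>1$ is odd and $G=\frac1q\mathbb Z/\mathbb Z$, a cyclic group of order $q$. We express $L(1,f)$ as a linear form in fixed numbers and study the rational linear relations among them. For $0<x\le1$ put
\[
\Psi(x)=\sum_{k\ge0}\Bigl(\frac1{k+x}-\frac1{k+1}\Bigr),
\]
which is $\psi(1)-\psi(x)$ for the digamma function $\psi$. For $x\in G$ we evaluate $\Psi$ at the representative in $(0,1]$; thus $\Psi(0)=0$ for the zero element of $G$.

\begin{lemma}\label{lem:dist}
\begin{itemize}
\item[(i)] If $f$ has period $q$ and $\sum_{a=1}^qf(a)=0$, then $L(1,f)=\frac1q\sum_{a=1}^qf(a)\Psi(a/q)$.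
\item[(ii)] (Distribution relation.) For $d\mid q$ and $x\in dG$,
\begin{equation}\label{eq:dist}
\sum_{y\in G,\ dy=x}\Psi(y)=d\,\Psi(x)+d\log d .
\end{equation}
In particular, $\sum_{a=1}^d\Psi(a/d)=d\log d$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Since $\sum_af(a)=0$,
\[
\sum_{n\le qN}\frac{f(n)}n=\frac1q\sum_{a=1}^qf(a)\sum_{k<N}\frac1{k+a/q}=\frac1q\sum_{a=1}^qf(a)\sum_{k<N}\Bigl(\frac1{k+a/q}-\frac1{k+1}\Bigr).
\]

(ii) Represent $x$ in $(0,1]$. The solutions of $dy=x$ in $\mathbb R/\mathbb Z$ are $(x+j)/d\in(0,1]$, $0\le j<d$. One of them lies in $G$ because $x\in dG$, and they differ by multiples of $1/d\in G$, so all lie in $G$. With $H_N=\sum_{k\le N}1/k$,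
\[
\sum_{j<d}\sum_{k<N}\Bigl(\frac{d}{dk+j+x}-\frac1{k+1}\Bigr)=d\sum_{i<dN}\Bigl(\frac1{i+x}-\frac1{i+1}\Bigr)+d\,(H_{dN}-H_N),
\]
and $H_{dN}-H_N\to\log d$. The special case is $x=0$.
\end{proof}

The value $L(1,f)$ is also a linear form in logarithms of algebraic numbers with coefficients in a cyclotomic field. Baker's theorem states: \emph{if $\lambda_1,\dots,\lambda_N\in\mathbb C$ are linearly independent over $\mathbb Q$ and all $e^{\lambda_i}$ are algebraic, then $\lambda_1,\dots,\lambda_N$ are linearly independent over the field of algebraic numbers.} It allows us to apply a Galois automorphism to the coefficients of a relation while keeping the logarithms fixed. Let $V_{\log}=\sum_{p\mid q}\mathbb Q\log p$.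

\begin{lemma}\label{lem:galois}
Let $f:\mathbb Z/q\to\mathbb Q$ satisfy $\sum_af(a)=0$ and $L(1,f)\in V_{\log}$. For $h\in(\mathbb Z/q)^*$ put $f_h(n)=f(hn)$. Then $L(1,f_h)=L(1,f)$ for all $h$.
\end{lemma}

\begin{proof}
Let $\zeta=e^{2\pi i/q}$ and $\hat f(b)=\frac1q\sum_af(a)\zeta^{-ab}\in\mathbb Q(\zeta)$. Then $\hat f(0)=0$ and $f(n)=\sum_{b\ne0}\hat f(b)\zeta^{bn}$. Since $\sum_nz^n/n=-\log(1-z)$ (principal branch) for $|z|=1$, $z\ne1$, we have $L(1,f)=-\sum_{b\ne0}\hat f(b)\log(1-\zeta^b)$. Write $L(1,f)=\sum_{p\mid q}\rho_p\log p$ with $\rho_p\in\mathbb Q$, so that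
\begin{equation}\label{eq:rel}
\sum_{b\ne0}\hat f(b)\log(1-\zeta^b)+\sum_{p\mid q}\rho_p\log p=0 .
\end{equation}
Among the numbers $\log(1-\zeta^b)$ and $\log p$ choose a basis $\lambda_1,\dots,\lambda_N$ of their $\mathbb Q$-span, and write $\log(1-\zeta^b)=\sum_i\mu_{b,i}\lambda_i$, $\log p=\sum_i\nu_{p,i}\lambda_i$ with rational $\mu_{b,i},\nu_{p,i}$. By Baker's theorem, \eqref{eq:rel} forces $\sum_b\hat f(b)\mu_{b,i}+\sum_p\rho_p\nu_{p,i}=0$ for every $i$. Let $h'$ be the inverse of $h$ modulo $q$, and apply the automorphism $\zeta\mapsto\zeta^{h'}$ of $\mathbb Q(\zeta)$. It fixes rational numbers and sends $\hat f(b)$ to $\hat f(h'b)$. Multiplying by $\lambda_i$ and summing, we see that \eqref{eq:rel} holds with $\hat f(h'b)$ in place of $\hat f(b)$. Since $f_h(n)=\sum_b\hat f(b)\zeta^{bhn}=\sum_b\hat f(h'b)\zeta^{bn}$, this says $L(1,f_h)=\sum_p\rho_p\log p$.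
\end{proof}

Recall that the Dirichlet characters modulo $q$ form a basis of the complex functions on $(\mathbb Z/q)^*$, that $\chi_0$ denotes the principal one, and that $L(1,\chi)\ne0$ for $\chi\neq\chi_0$. Let $V$ be the $\mathbb Q$-span of $V_{\log}$ and all $\Psi(x)$, $x\in G$.

\begin{lemma}\label{lem:dim}
If $c:(\mathbb Z/q)^*\to\mathbb Q$ and $\sum_ac(a)\Psi(a/q)\in V_{\log}$, then $c$ is constant. Consequently $\dim_{\mathbb Q}V/V_{\log}\ge\varphi(q)-1$.
\end{lemma}

\begin{proof}
Let $T(e)$ be the sum of $\Psi(a/e)$ over $1\le a\le e$, $\gcd(a,e)=1$. Lemma~\ref{lem:dist}(ii) says $\sum_{e\mid d}T(e)=d\log d$ for $d\mid q$, so M\"obius inversion gives $T(q)=\sum_{d\mid q}\mu(q/d)\,d\log d\in V_{\log}$. We may therefore subtract from $c$ its mean and assume $\sum_ac(a)=0$; we show $c=0$. Let $f$ equal $c$ on units and $0$ elsewhere. By Lemma~\ref{lem:dist}(i), $L(1,f)\in V_{\log}$, so $L(1,f_h)$ is independent of $h$ by Lemma~\ref{lem:galois}. Expand $f=\sum_{\chi\ne\chi_0}\gamma_\chi\chi$; the principal character is absent because the mean is $0$. Then $L(1,f_h)=\sum_{\chi\neq\chi_0}\gamma_\chi L(1,\chi)\chi(h)$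 is a multiple of $\chi_0(h)$. By linear independence of characters, $\gamma_\chi L(1,\chi)=0$, hence $\gamma_\chi=0$, for all $\chi\ne\chi_0$. So the linear map $c\mapsto\sum_ac(a)\Psi(a/q)$ from $\mathbb Q^{\varphi(q)}$ to $V/V_{\log}$ has kernel of dimension at most $1$.
\end{proof}

For prime $q$ this settles the question: if $f$ is rational-valued with $f(q)=0$ and $L(1,f)=0$, then $f$ is constant on the units and has sum $0$, so $f=0$.

\section{A parity obstruction for non-squares}\label{sec:parity}

For composite $q$ the distribution relations produce many vanishing series, and dimension counts over $\mathbb Q$ cannot detect that the values of $f$ are odd. Parity enters as follows. Write an odd-valued $f$ as $f=\mathbf 1_{q\nmid n}-2g$ with $g$ integer-valued and $g(0)=0$. By Lemma~\ref{lem:dist},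
\begin{equation}\label{eq:half}
qL(1,f)=q\log q-2u,\qquad u=\sum_{a=1}^{q}g(a)\Psi(a/q).
\end{equation}
So $L(1,f)=0$ means that $\frac12q\log q$ is an \emph{integral} combination of the $\Psi(x)$. In Example~\ref{ex:nine}, $g(1),\dots,g(8)$ are $1,0,-1,1,0,2,1,0$, and \eqref{eq:dist} with $d=3$, first for $x=\frac13$ and then for $x=0$, gives
\[
u=\bigl(3\Psi(\tfrac13)+3\log3\bigr)-\Psi(\tfrac13)+2\Psi(\tfrac23)=3\log3+2\cdot3\log3=9\log3=\tfrac12\cdot9\log9 .
\]
For $q=27$ we would need $u=\frac{81}2\log3$. The relations \eqref{eq:dist} have integer coefficients, and solving them for $\Psi(x)$ introduces only the odd denominators $d$, so they should never produce a half-integer multiple of $\log3$. To make this a proof we must show that there are no further relations, and we must work over a ring in which the primes dividing $q$ are invertible but $2$ is not. Let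
\[
R=\mathbb Z_{(2)}=\{\text{rational numbers with odd denominator}\},\qquad \Lambda=\sum_{p\mid q}R\log p,
\]
and let $U\subset\mathbb R$ be the $R$-module generated by $\Lambda$ and all $\Psi(x)$, $x\in G$. The plan is to use \eqref{eq:dist} to generate $U/\Lambda$ by $\varphi(q)-1$ elements; Lemma~\ref{lem:dim} then leaves no room for another relation. For $q=9$, writing $[x]$ for the class of $\Psi(x)$ in $U/\Lambda$, the relations are $3[\frac13]=[\frac19]+[\frac49]+[\frac79]$, $3[\frac23]=[\frac29]+[\frac59]+[\frac89]$ and $[\frac13]+[\frac23]=0$. The first two eliminate $[\frac13]$ and $[\frac23]$, and the third then says that the six classes $[\frac a9]$, $3\nmid a$, add up to $0$, leaving $5=\varphi(9)-1$ generators.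

\begin{proposition}\label{prop:free}
The $R$-module $U/\Lambda$ is generated by $\varphi(q)-1$ elements, and these form a basis. In particular, if $u\in U$ and $2u\in\Lambda$, then $u\in\Lambda$.
\end{proposition}

\begin{proof}
Since $d\log d\in\Lambda$ for $d\mid q$, \eqref{eq:dist} gives
\begin{equation}\label{eq:distmod}
d\,[x]=\sum_{dy=x}[y]\qquad(d\mid q,\ x\in dG),\qquad[0]=0,
\end{equation}
and every $d\mid q$ is a unit of $R$ because $q$ is odd. Let $v_p=v_p(q)$ and decompose $G=\bigoplus_{p\mid q}G_p$ with $G_p$ cyclic of order $p^{v_p}$. Write $x=\sum_px_p$ and $\operatorname{supp}x=\{p:x_p\neq0\}$. Multiplication by $p$ is an automorphism of $G_\ell$ for $\ell\ne p$, so it preserves orders there. Fix a generator $g_p$ of each $G_p$, and let $\mathcal T$ be the set of $x\in G$ such that each $x_p$ is either $0$ or a generator of $G_p$ other than $g_p$. There are $1+(\varphi(p^{v_p})-1)$ choices for $x_p$, so $|\mathcal T|=\varphi(q)$, and $0\in\mathcal T$. Let $U_k$ be the submodule of $U/\Lambda$ generated by the $[x]$ with $|\operatorname{supp}x|\le k$, and $U_{\mathcal T}$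 the one generated by the $[x]$, $x\in\mathcal T$. We show $U_k\subset U_{k-1}+U_{\mathcal T}$ for $k\ge1$. Since $U_0=0$, induction then gives $U/\Lambda=U_{\mathcal T}$, which is generated by the $\varphi(q)-1$ classes $[x]$, $x\in\mathcal T\setminus\{0\}$.

Let $S$ be a set of $k$ primes dividing $q$, and let $\operatorname{supp}x=S$.

\emph{Step 1: all components may be taken to be generators.} Let $p\in S$ and let $x_p$ have order $p^i$ with $1\le i<v_p$. Put $d=p^{v_p-i}$. Then $x_p\in dG_p$, the unique subgroup of order $p^i$, and $d$ is invertible on the other components, so $x\in dG$. If $dy=x$, then $dy_p$ has order $p^i>1$, so $y_p$ has order $p^{v_p}$; for $\ell\neq p$ the component $y_\ell$ has the order of $x_\ell$. By \eqref{eq:distmod}, $[x]=d^{-1}\sum[y]$. Treating the primes of $S$ one after the other, we write $[x]$ as an $R$-combination of classes $[y]$ with $\operatorname{supp}y=S$ and $y_p$ a generator of $G_p$ for every $p\in S$.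

\emph{Step 2: one relation for each prime.} Let $p\in S$, $v=v_p$, and $\operatorname{supp}z=S\setminus\{p\}$. For $0\le i\le v$ the solutions of $p^iy=p^iz$ are $y=z+g$ with $g\in G_p$, $p^ig=0$, so \eqref{eq:distmod} gives $\sum_{p^ig=0}[z+g]=p^i[p^iz]$. Subtracting the case $i=v-1$ from the case $i=v$,
\[
\sum_{g\text{ generator of }G_p}[z+g]=p^v[p^vz]-p^{v-1}[p^{v-1}z]\in U_{k-1}.
\]

\emph{Step 3: removing the $g_p$.} Let $y$ be as at the end of Step 1 and suppose $y_p=g_p$. By Step 2 with $z=y-y_p$, modulo $U_{k-1}$ we have $[y]=-\sum[y']$, where $y'$ arises from $y$ by replacing $g_p$ with another generator of $G_p$ and leaving all other components unchanged. Doing this for each $p\in S$ in turn, we arrive at elements of $\mathcal T$. This proves the inclusion.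

\emph{Independence.} Every $\Psi(y)$ is now an $R$-combination of the $\Psi(x)$, $x\in\mathcal T\setminus\{0\}$, plus an element of $\Lambda\subset V_{\log}$. So these $\varphi(q)-1$ numbers span $V/V_{\log}$ over $\mathbb Q$, and by Lemma~\ref{lem:dim} they are linearly independent modulo $V_{\log}$. Hence $\sum r_x[x]=0$ with $r_x\in R$ forces all $r_x=0$, and the classes form a basis. If $u$ has class $\sum r_x[x]$ and $2u\in\Lambda$, then $2r_x=0$ for all $x$, so $u\in\Lambda$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:struct}(a)]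
Let $f$ be odd-valued modulo $q$ with $L(1,f)=0$. In \eqref{eq:half} we have $u\in U$ and $2u=q\log q=\sum_{p\mid q}q\,v_p(q)\log p\in\Lambda$. By Proposition~\ref{prop:free}, $u=\sum_p\frac12q\,v_p(q)\log p$ lies in $\Lambda$. The numbers $\log p$ are linearly independent over $\mathbb Q$ by unique factorization, so $\frac12q\,v_p(q)\in R$ for every $p\mid q$. As $q$ is odd, every $v_p(q)$ is even, and $q$ is a square. Sign functions are odd-valued, and for even $q$ there are none, so the conjecture holds for all non-square $q$.
\end{proof}

\section{The condition $2\varphi(q)\le q-1$}\label{sec:size}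

The remaining statement uses the size of the values. By Lemma~\ref{lem:galois}, one vanishing series gives $\varphi(q)$ of them. Averaging against characters strips off the integers coprime to $q$ and leaves an absolutely convergent series that vanishes, in which the term $f(1)$ has to be canceled by the others.

\begin{proof}[Proof of Theorem~\ref{thm:struct}(c)]
Let $f$ be a sign function modulo $q$ with $L(1,f)=0$. Then $q$ is odd, and it is a square by part (a). By Lemma~\ref{lem:galois}, $L(1,f_h)=0$ for all $h\in(\mathbb Z/q)^*$. Let $\mathcal M$ be the set of positive integers all of whose prime factors divide $q$. Then $\sum_{m\in\mathcal M}1/m=\prod_{p\mid q}(1-1/p)^{-1}=q/\varphi(q)$, so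
\[
\theta(h)=\sum_{m\in\mathcal M}\frac{f(hm)}m\qquad(h\in(\mathbb Z/q)^*)
\]
converges absolutely. Every $n\ge1$ is uniquely $n=mk$ with $m\in\mathcal M$ and $\gcd(k,q)=1$. For a character $\chi$ modulo $q$, the substitution $h\mapsto hk^{-1}$ gives $\sum_h\chi(h)f(hkm)=\overline\chi(k)\sum_h\chi(h)f(hm)$. Hence, for $s>1$,
\[
\sum_h\chi(h)L(s,f_h)=L(s,\overline\chi)\sum_{m\in\mathcal M}m^{-s}\sum_h\chi(h)f(hm).
\]
Let $s\to1^+$. The left side tends to $0$ by \eqref{eq:cont}, and the last factor on the right tends to $\sum_h\chi(h)\theta(h)$ by absolute convergence. For $\chi\ne\chi_0$ we have $L(s,\overline\chi)\to L(1,\overline\chi)\ne0$, and for $\chi=\chi_0$ we have $L(s,\chi_0)\to\infty$; in both cases $\sum_h\chi(h)\theta(h)=0$. Thus $\theta$ is orthogonal to all characters, and $\theta=0$. In particular $f(1)=-\sum_{m\in\mathcal M,\,m>1}f(m)/m$. The multiples of $q$ in $\mathcal M$ form the set $q\mathcal M$, on which $f$ vanishes, and $\sum_{m\in q\mathcal M}1/m=1/\varphi(q)$. Therefore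
\[
1=|f(1)|\le\sum_{\substack{m\in\mathcal M,\ m>1\\ q\nmid m}}\frac1m=\frac q{\varphi(q)}-1-\frac1{\varphi(q)},
\]
which is $2\varphi(q)\le q-1$.
\end{proof}

The bound $|f(m)|\le|f(1)|$ is essential in the last step: the odd-valued function of Example~\ref{ex:nine} has $L(1,f)=0$ although $2\varphi(9)=12>8$.

\begin{thebibliography}{9}

\bibitem{TN}
\emph{Transcendental numbers and special values of Dirichlet series},
\texttt{http://www.ams.org/books/conm/701/14148/conm701-14148.pdf}

\end{thebibliography}
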